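
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{question}[theorem]{Question}
\newtheorem{remark}[theorem]{Remark}

\title{Self-Dual Topological Groups and Reflexivity}


\begin{abstract}
An abelian Hausdorff topological group is self-dual if it is topologically
isomorphic to its character group with the compact-open topology, and
reflexive if the evaluation map into its bidual is a topological
isomorphism. We construct, in ZFC, a self-dual group of exponent $2$ that is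
not reflexive, and we prove that every precompact (in particular, every
pseudocompact) self-dual group is reflexive. The nonreflexive group is
$X\times X^\wedge$, where $X$ is a pseudocompact group that is isomorphic to
its bidual, but not through the evaluation map. The group $X$ is a product
formed from a sequence of subgroups of a compact group: the first of them is
reflexive, and the bidual of each later one is its predecessor. The sequence
comes from functions on the tree of finite sequences of natural numbers. We
also describe the precompact self-dual groups, construct an infinite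
pseudocompact strongly self-dual group, and show that metrizable self-dual
groups are locally compact.
\end{abstract}

\section{The question and the answers}

All groups in this paper are abelian Hausdorff topological groups. They are
written additively, except for the circle group $\mathbb T$ and groups of
$\mathbb T$-valued characters. A \emph{character} of $G$ is a continuous
homomorphism from $G$ to $\mathbb T$; the \emph{dual group} $G^\wedge$ is the
group of all characters of $G$ under pointwise multiplication, with the
compact-open topology. The evaluation map
\[
\alpha_G:G\to G^{\wedge\wedge},\qquad \alpha_G(x)(\chi)=\chi(x),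
\]
compares $G$ with its bidual, and $G$ is called \emph{reflexive} if
$\alpha_G$ is a topological isomorphism of $G$ onto $G^{\wedge\wedge}$. By the Pontryagin--van
Kampen theorem, every locally compact group is reflexive.

A group $G$ is \emph{self-dual} if there is a topological isomorphism
$\Phi$ of $G$ onto $G^\wedge$, and \emph{strongly self-dual} if moreover
$\Phi(x)(y)=\Phi(y)(x)$ for all $x,y\in G$. Finite groups and $\mathbb R$ are
self-dual. A group $G$ is \emph{precompact} if for every neighborhood $U$ of
the identity there is a finite set $F$ with $G=F+U$; a space is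
\emph{pseudocompact} if every continuous real-valued function on it is
bounded. The following was asked in \cite{SD}.

\begin{question}\label{q}
Is every self-dual group $G$ reflexive? What if $G$ is additionally
precompact or pseudocompact?
\end{question}

At first sight self-duality is the stronger property. If $\Phi:G\to G^\wedge$
is a topological isomorphism, then so is its dual
$\Phi^\wedge:G^{\wedge\wedge}\to G^\wedge$, $f\mapsto f\circ\Phi$, and
$(\Phi^\wedge)^{-1}\circ\Phi$ is a topological isomorphism of $G$ onto
$G^{\wedge\wedge}$. But reflexivity is about one particular map. The relation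
between the two maps is
\[
\Phi^\wedge(\alpha_G(y))(x)=\alpha_G(y)(\Phi(x))=\Phi(x)(y)\qquad(x,y\in G).
\]
So $\Phi^\wedge\circ\alpha_G=\Phi$ exactly when $\Phi(x)(y)=\Phi(y)(x)$ for
all $x,y$, and in this case $\alpha_G=(\Phi^\wedge)^{-1}\circ\Phi$ is a
topological isomorphism. The question is what happens when $\Phi$ is not
symmetric.

If $X$ is any group with
$X^{\wedge\wedge}\cong X$, then $G=X\times X^\wedge$ is self-dual, because
$G^\wedge\cong X^\wedge\times X^{\wedge\wedge}\cong X^\wedge\times X$; and if
$X$ is not reflexive, then neither is $G$. Conversely, a self-dual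
nonreflexive group is itself an $X$ of this kind. Thus the first part of the
question asks for a group that is isomorphic to its bidual, but not by the
evaluation map.

\begin{theorem}\label{thm:A}
There is a self-dual group $G$ of exponent $2$ that is not reflexive. It has
the form $G=X\times X^\wedge$, where $X$ is pseudocompact,
$X\cong X^{\wedge\wedge}$, and $\alpha_X$ is not onto.
\end{theorem}

\begin{theorem}\label{thm:B}
If $G$ is self-dual and precompact (in particular, if it is self-dual and
pseudocompact), then $G$ is reflexive.
\end{theorem}

So the answers are no, yes, and yes, and no axioms beyond ZFC are used.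

Theorem~\ref{thm:B} has a short proof, in Section~\ref{sec:precompact}:
precompactness of $G^\wedge$ forces the compact subsets of $G$ to be finite,
and then all topologies in sight are topologies of pointwise convergence.
The same section describes all precompact self-dual groups
(Theorem~\ref{thm:beta}) and shows that $G$ is reflexive whenever
$G,G^\wedge,G^{\wedge\wedge}$ are precompact (Theorem~\ref{thm:three}).

For Theorem~\ref{thm:A} we work with groups of exponent $2$. In
Section~\ref{sec:prime} we attach to certain dense subgroups $H$ of a compact
group a subgroup $H'\supset H$ of the same compact group, in such a way that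
$H^{\wedge\wedge}$ is $H'$ and $\alpha_H$ is the inclusion. If we can find such groups
$H_0\supsetneq H_1\supsetneq H_2\supsetneq\cdots$ with
\[
H_0'=H_0,\qquad H_n'=H_{n-1}\quad(n\ge1),
\]
then Hilbert's hotel does the rest: in
$X=H_0\times H_0\times H_0\times\cdots\times H_1\times H_2\times H_3\times\cdots$ passing to
the bidual keeps each $H_0$ and turns each $H_n$ with $n\ge1$ into $H_{n-1}$,
which produces one more copy of $H_0$ and leaves the product unchanged up to
isomorphism. Sections~\ref{sec:tree}, \ref{sec:form} and~\ref{sec:end}
construct the $H_n$. Section~\ref{sec:form} also yields an infinite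
pseudocompact strongly self-dual group. Section~\ref{sec:general} determines
how much of reflexivity self-duality does imply, and shows that metrizable
self-dual groups are locally compact.

\section{Conventions and facts used}\label{sec:conv}

\paragraph{Duals.} A continuous homomorphism $f:G\to H$ has a dual
$f^\wedge:H^\wedge\to G^\wedge$, $\chi\mapsto\chi\circ f$, which is
continuous because $f$ maps compact sets to compact sets. Evaluation is
natural: $\alpha_H\circ f=f^{\wedge\wedge}\circ\alpha_G$, since both sides
send $x$ to the map $\chi\mapsto\chi(f(x))$. We use the standard natural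
topological isomorphism $(X\times Y)^\wedge\cong X^\wedge\times Y^\wedge$,
under which $\alpha_{X\times Y}=\alpha_X\times\alpha_Y$. The characters of
$G^\wedge$ always separate its points, because the evaluations $\alpha_G(x)$
do.

\paragraph{Polars.} Let
$\mathbb T_+=\{z\in\mathbb T:\operatorname{Re}z\ge0\}$. For compact
$K\subset G$ put
$K^\triangleright=\{\chi\in G^\wedge:\chi(K)\subset\mathbb T_+\}$. \emph{The
sets $K^\triangleright$ form a neighborhood base at $1$ in $G^\wedge$.} Each
of them is a neighborhood of $1$. Conversely, the compact-open topology is
that of uniform convergence on compact sets, so it is enough to force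
$\chi(K)$ into a given neighborhood of $1$ in $\mathbb T$ by means of a larger
compact set. Write $jK=\{jx:x\in K\}$. The
set $K\cup2K\cup\dots\cup nK$ is compact, and if $\chi$ maps it into
$\mathbb T_+$, then $\chi(K)\subset\{e^{2\pi it}:|t|\le\frac1{4n}\}$. Indeed,
let $\chi(x)=e^{2\pi it}$ with $x\in K$, $|t|\le\frac14$, and suppose
$|t|>\frac1{4n}$. For the least $j$ with $j|t|>\frac14$ we have $j\le n$ and
$j|t|\le\frac14+|t|\le\frac12$, so $\chi(jx)\notin\mathbb T_+$, a
contradiction.

\paragraph{Precompact topologies.} For an abstract group $A$ and a set
$\Gamma$ of homomorphisms from $A$ to $\mathbb T$ (or to $\mathbb F_2$),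
$\sigma(A,\Gamma)$ denotes the initial topology. Every subgroup of a
compact group is precompact. We use the following facts.
\begin{itemize}
\item[(F1)] \cite{CR64} If a subgroup $\Gamma\subset\mathrm{Hom}(A,\mathbb T)$
separates the points of $A$, then $\sigma(A,\Gamma)$ is precompact and its
group of continuous characters is $\Gamma$.
\item[(F2)] \cite{CR64} Every precompact Hausdorff group topology on an
abelian group $A$ equals $\sigma(A,A^\wedge)$, and its characters separate
points.
\item[(F3)] \cite{CR66} Pseudocompact groups are precompact. A subgroup of a
compact group that meets every nonempty $G_\delta$-set is pseudocompact.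
\end{itemize}
If all compact subsets of $G$ are finite, then $G^\wedge$ carries the
topology of pointwise convergence on $G$. It is then a subgroup of the
compact group $\mathbb T^G$, hence precompact.

\section{Precompact self-dual groups}\label{sec:precompact}

By (F2), a precompact topology is determined by its characters. What can
spoil reflexivity is the compact-open topology on the duals, that is, the
compact sets. So we first ask how large these can be. If $C\subset G$ is compact, the
characters close to $1$ on $C$ form a neighborhood in $G^\wedge$; if $G^\wedge$ is
precompact, finitely many translates of this neighborhood cover $G^\wedge$,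
which is possible only if $C$ is small.

\begin{lemma}\label{lem:finite}
If the characters of $G$ separate points and $G^\wedge$ is precompact, then
every compact $C\subset G$ is finite.
\end{lemma}

\begin{proof}
Let $x\in C$. The set
$U=\{\psi\in G^\wedge:|\psi(c)-1|<\frac14\text{ for all }c\in C\}$ is a
neighborhood of $1$, so $G^\wedge=\bigcup_{i\le n}\chi_iU$ for some
$\chi_1,\dots,\chi_n\in G^\wedge$. Let $V$ be a neighborhood of $x$ in $C$
such that $|\chi_i(y)-\chi_i(x)|<\frac13$ for all $y\in V$ and $i\le n$. Let
$y\in V$ and $\chi\in G^\wedge$, say $\chi=\chi_i\psi$ with $\psi\in U$. Then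
\[
|\chi(y)-\chi(x)|\le|\chi_i(y)-\chi_i(x)|+|\psi(y)-\psi(x)|
<\tfrac13+\tfrac12<1 .
\]
Hence $|\chi(y-x)-1|<1$ for \emph{every} $\chi\in G^\wedge$. Applying this to
the powers of $\chi$, we see that the subgroup of $\mathbb T$ generated by
$\chi(y-x)$ lies in $\{z:|z-1|<1\}$. This arc contains no nontrivial subgroup
of $\mathbb T$, so $\chi(y-x)=1$ for all $\chi$. As characters separate
points, $y=x$. Thus $C$ is discrete and compact, hence finite.
\end{proof}

\begin{lemma}\label{lem:refl}
If $G$ is precompact and all compact subsets of $G$ and of $G^\wedge$ are
finite, then $G$ is reflexive.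
\end{lemma}

\begin{proof}
Since compact subsets of $G$ are finite, $G^\wedge$ carries the topology
$\sigma(G^\wedge,\alpha_G(G))$. By (F1), applied to the separating
group $\alpha_G(G)$ of homomorphisms on $G^\wedge$, the characters of
$G^\wedge$ are exactly the elements of $\alpha_G(G)$; so $\alpha_G$ is onto.
It is injective by (F2). Since compact subsets of $G^\wedge$ are finite,
$G^{\wedge\wedge}$ carries the topology of pointwise convergence on
$G^\wedge$, while $G$ carries $\sigma(G,G^\wedge)$ by (F2). So the bijection
$\alpha_G$ is a homeomorphism.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]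
A pseudocompact group is precompact by (F3), so let $G$ be precompact and
self-dual. Its characters separate points by (F2), and $G^\wedge\cong G$ is
precompact, so compact subsets of $G$ are finite by Lemma~\ref{lem:finite}.
Hence the same holds for $G^\wedge\cong G$, and Lemma~\ref{lem:refl} applies.
\end{proof}

The isomorphism $G\cong G^\wedge$ is needed only to make the duals
precompact.

\begin{theorem}\label{thm:three}
If $G$, $G^\wedge$ and $G^{\wedge\wedge}$ are precompact, then $G$ is
reflexive.
\end{theorem}

\begin{proof}
The characters of $G$ separate points by (F2), those of $G^\wedge$ always do.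
By Lemma~\ref{lem:finite} for $G$ and for $G^\wedge$, the compact subsets of
both groups are finite. Apply Lemma~\ref{lem:refl}.
\end{proof}

Precompactness of $G$ and $G^\wedge$ alone does not suffice; see
Proposition~\ref{prop:two}. Next we describe all precompact self-dual groups.
A map $\beta:A\times A\to\mathbb T$ is a \emph{bihomomorphism} if it is a
homomorphism in each variable.

\begin{theorem}\label{thm:beta}
{\upshape(a)} A self-dual group is precompact if and only if all its compact
subsets are finite.

{\upshape(b)} The precompact self-dual groups are exactly the groups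
$(A,\tau_\beta)$, where $\beta:A\times A\to\mathbb T$ is a bihomomorphism such
that
\begin{enumerate}
\item[{\upshape(1)}] $\beta(x,\cdot)\equiv1$ implies $x=0$;
\item[{\upshape(2)}] $\{\beta(x,\cdot):x\in A\}=\{\beta(\cdot,x):x\in A\}=:\Gamma$;
\item[{\upshape(3)}] $\tau_\beta=\sigma(A,\Gamma)$, and all
$\tau_\beta$-compact sets are finite.
\end{enumerate}
For such a $\beta$, the map $\Phi(x)=\beta(x,\cdot)$ is a topological
isomorphism of $(A,\tau_\beta)$ onto its dual.
\end{theorem}

\begin{proof}
(a) If $G$ is self-dual and all its compact subsets are finite, then
$G\cong G^\wedge$ is precompact by the last remark of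
Section~\ref{sec:conv}. The converse was shown in the proof of
Theorem~\ref{thm:B}.

(b) Let $G$ be precompact and self-dual via $\Phi$, and put
$\beta(x,y)=\Phi(x)(y)$. Then (1) holds since $\Phi$ is injective, and
$G^\wedge=\{\beta(x,\cdot):x\in G\}$ since $\Phi$ is onto. The characters of
$G$ are also the maps $f\circ\Phi$ with $f\in G^{\wedge\wedge}$. By
Theorem~\ref{thm:B}, $\alpha_G$ is onto, so these are the maps
$x\mapsto\alpha_G(y)(\Phi(x))=\beta(x,y)$ with $y\in G$. Hence
$G^\wedge=\{\beta(\cdot,y):y\in G\}$ too, which gives (2) with
$\Gamma=G^\wedge$. The topology of $G$ is $\sigma(G,\Gamma)$ by (F2), and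
compact sets are finite by (a).

Conversely, let $\beta$ satisfy (1)--(3). The set
$\Gamma=\{\beta(x,\cdot):x\in A\}$ is a group. It separates points: if
$y\ne0$, then by (1) there is $z$ with $\beta(y,z)\ne1$, and
$\beta(\cdot,z)\in\Gamma$ by (2). So $\tau_\beta$ is Hausdorff, and by (F1)
it is precompact with character group $\Gamma$. The dual carries the
topology of pointwise convergence, because compact sets are finite. By (1),
$\Phi:A\to\Gamma$ is an isomorphism of groups. For a net $(x_\iota)$,
$\Phi(x_\iota)\to1$ means that $\beta(x_\iota,z)\to1$ for all $z$, that is,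
$x_\iota\to0$ in $\sigma(A,\{\beta(\cdot,z):z\in A\})$; and this topology is $\tau_\beta$
by (2). So $\Phi$ is a homeomorphism.
\end{proof}

\section{The bidual as a closure operation}\label{sec:prime}

\paragraph{Setting.} Groups of exponent $2$ are $\mathbb F_2$-vector spaces,
written additively, and their characters take values in
$\{\pm1\}\cong\mathbb F_2$. For an $\mathbb F_2$-space $B$ let
$B^*=\mathrm{Hom}(B,\mathbb F_2)$ with the topology of pointwise convergence; it
is a compact group, being closed in $\mathbb F_2^B$. Subgroups of $B^*$ carry
the subspace topology.

\begin{definition}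
For a subgroup $M\subset B^*$ put
\[
M'=\bigcup\bigl\{\overline{\langle C\rangle}:C\subset M\text{ compact}\bigr\}
\subset B^*,
\]
with the closures taken in $B^*$.
\end{definition}

As
$\overline{\langle C_1\rangle}+\overline{\langle C_2\rangle}\subset
\overline{\langle C_1\cup C_2\rangle}$, this is a subgroup, and it contains
$M$. Here is the simplest instance with $M'\ne M$. Let $B$ be the
finitely supported functions on $\omega$, so that $B^*=\mathbb F_2^\omega$, and let
$M\subset B^*$ consist of the finitely supported functions as well. The unit vectors
$e_k$ converge to $0$, so $C=\{0\}\cup\{e_k:k\in\omega\}$ is compact, and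
$\overline{\langle C\rangle}=\mathbb F_2^\omega$. Thus $M'=\mathbb F_2^\omega$.

We want $H'$ to be the bidual of $H$. For this we need two things. The
dual $H^\wedge$ should be $B$ as a group, so that the characters of $H^\wedge$
are elements of $B^*$; and $H^\wedge$ should have few compact sets, so that
the bidual has the topology of $B^*$. One hypothesis takes care of both.

\begin{definition}
Let $V$ be an $\mathbb F_2$-space. A set $W\subset\mathrm{Hom}(V,\mathbb F_2)$
is \emph{countably full} on $V$ if for every countable subgroup $N\subset V$,
every homomorphism $N\to\mathbb F_2$ is the restriction of some $h\in W$.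
\end{definition}

A countably full set separates the points of $V$: for $b\ne0$ use $N=\{0,b\}$.

\begin{lemma}\label{lem:full}
If $W$ is countably full on $V$, then $\sigma(V,W)$-compact sets are finite.
\end{lemma}

\begin{proof}
Let $D$ be an infinite compact set. It contains a linearly independent
sequence $(b_j)$, which has a cluster point $d\in D$. If
$d\notin\mathrm{span}\{b_j:j\in\omega\}$, take $h\in W$ with $h(b_j)=0$ for
all $j$ and $h(d)=1$. If $d\in\mathrm{span}\{b_j:j<r\}$, take $h\in W$ with
$h(b_j)=0$ for $j<r$ and $h(b_j)=1$ for $j\ge r$; then $h(d)=0$. In both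
cases $\{v:h(v)=h(d)\}$ is a neighborhood of $d$ that contains $b_j$ for
only finitely many $j$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:psc}
A countably full subgroup $H\subset B^*$ is dense in $B^*$ and
pseudocompact.
\end{lemma}

\begin{proof}
Let $\bigcap_{k\in\omega}U_k$ be a nonempty $G_\delta$-set with the $U_k$
open, and let $y$ be one of its points. Each $U_k$ contains all elements of
$B^*$ that agree with $y$ on a certain finite set $F_k\subset B$. Let $N$ be
the countable subgroup generated by $\bigcup_kF_k$. Some $h\in H$ agrees with
$y$ on $N$, so $h\in\bigcap_kU_k$. Hence $H$ meets every nonempty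
$G_\delta$-set, in particular every nonempty open set. Apply (F3).
\end{proof}

For $b\in B$ let $\chi_b(h)=(-1)^{h(b)}$, and for $C\subset B^*$ let
$C^\perp=\{b\in B:h(b)=0\text{ for all }h\in C\}$.

\begin{lemma}\label{lem:bidual}
Let $H\subset B^*$ be a countably full subgroup.
\begin{enumerate}
\item[{\upshape(a)}] The map $b\mapsto\chi_b$ is a group isomorphism
$B\to H^\wedge$. In terms of $B$, a neighborhood base at $0$ in $H^\wedge$ is given
by the subgroups $C^\perp$ with $C\subset H$ compact. Compact subsets of
$H^\wedge$ are finite.
\item[{\upshape(b)}] Assigning to $z\in H'$ the character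
$\chi_b\mapsto(-1)^{z(b)}$ of $H^\wedge$ defines a topological isomorphism
$H'\to H^{\wedge\wedge}$, under which $\alpha_H$ corresponds to the
inclusion $H\hookrightarrow H'$. So $H$ is reflexive if and only if $H'=H$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A character of $H$ has the form $(-1)^\varphi$ with
$\varphi:H\to\mathbb F_2$ linear, and its kernel is open. So $\varphi$
vanishes on $\{h\in H:h(b_1)=\dots=h(b_r)=0\}$ for some $b_1,\dots,b_r\in B$. By linear
algebra, $\varphi$ is then a linear combination of the evaluations at
$b_1,\dots,b_r$, that is, $\varphi(h)=h(b)$ for some $b\in B$. This $b$ is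
unique since $H$ separates the points of $B$. As $\chi_b$ has values $\pm1$, we have
$\chi_b\in C^\triangleright$ if and only if $b\in C^\perp$, which gives the
neighborhood base. This topology is finer than $\sigma(B,H)$ (use one-point
sets $C$), so its compact sets are finite by Lemma~\ref{lem:full}.

(b) The characters of $H^\wedge$ are the maps $\chi_b\mapsto(-1)^{z(b)}$ with
$z\in B^*$ having an open kernel, that is, vanishing on $C^\perp$ for some
compact $C\subset H$. We claim that $z$ vanishes on $C^\perp$ if and only if
$z\in\overline{\langle C\rangle}$. If $b\in C^\perp$, then evaluation at $b$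
is continuous on $B^*$ and zero on $\langle C\rangle$, hence zero on
$\overline{\langle C\rangle}$. Conversely, if
$z\notin\overline{\langle C\rangle}$, there is a finite-dimensional
$F\subset B$ such that $z|_F$ does not belong to the subspace
$\{h|_F:h\in\langle C\rangle\}$ of $F^*$. By duality of finite-dimensional
spaces there is $b\in F$ with $h(b)=0$ for all $h\in C$ and $z(b)=1$. So $z$
does not vanish on $C^\perp$. This proves the claim, and with it that the
characters of $H^\wedge$ are given by the elements of $H'$. Since compact
subsets of $H^\wedge$ are finite, $H^{\wedge\wedge}$ carries the topology of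
pointwise convergence on $B$, which is the topology of $H'\subset B^*$.
Finally, $\alpha_H(h)(\chi_b)=(-1)^{h(b)}$.
\end{proof}

Products behave as one would hope. Note that
$\prod_iB_i^*=(\bigoplus_iB_i)^*$, also topologically.

\begin{lemma}\label{lem:prod}
Let $I$ be countable, and let $H_i\subset B_i^*$ $(i\in I)$ be countably full
subgroups. Then $H=\prod_iH_i\subset(\bigoplus_iB_i)^*$ is countably full and
$H'=\prod_iH_i'$.
\end{lemma}

\begin{proof}
A countable subgroup $N\subset\bigoplus_iB_i$ lies in $\bigoplus_iN_i$, where
$N_i$ is its (countable) projection to $B_i$. Extend a given homomorphism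
from $N$ to $\bigoplus_iN_i$, and choose the components $h_i\in H_i$ to agree with
it on $N_i$.

Let $C\subset H$ be compact with projections $C_i$. Then
$\prod_i\overline{\langle C_i\rangle}$ is a closed subgroup containing $C$,
so $\overline{\langle C\rangle}\subset\prod_i\overline{\langle
C_i\rangle}\subset\prod_iH_i'$. Conversely, let
$z_i\in\overline{\langle C_i\rangle}$ with $C_i\subset H_i$ compact; we may
assume $0\in C_i$. Then $C=\prod_iC_i\subset H$ is compact, and
$\langle C\rangle\supset\bigoplus_i\langle C_i\rangle$ because $0\in C_i$ for
every $i$. The closure of $\bigoplus_i\langle C_i\rangle$ is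
$\prod_i\overline{\langle C_i\rangle}$, since a basic neighborhood restricts
only finitely many coordinates. So
$(z_i)\in\overline{\langle C\rangle}\subset H'$.
\end{proof}

We can now reduce Theorem~\ref{thm:A} to the construction of a sequence of
groups.

\begin{proposition}\label{prop:hotel}
Let $H_n\subset B^*$ $(n\ge0)$ be countably full subgroups with $H_0'=H_0$
and $H_n'=H_{n-1}\ne H_n$ for $n\ge1$. Put
$X=H_0^{\,\omega}\times\prod_{n\ge1}H_n$. Then $X$ is pseudocompact,
$X^{\wedge\wedge}\cong X$, and $\alpha_X$ is not onto. The group
$G=X\times X^\wedge$ has exponent $2$, is self-dual, and is not reflexive.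
\end{proposition}

\begin{proof}
Let $\widetilde B$ be the direct sum of countably many copies of $B$, one for
each factor of $X$. By Lemma~\ref{lem:prod}, $X$ is a countably full subgroup
of $\widetilde B^*$, so it is pseudocompact by Lemma~\ref{lem:psc}, and
\[
X'=H_0^{\,\omega}\times\prod_{n\ge1}H_{n-1}
=H_0^{\,\omega}\times H_0\times\prod_{n\ge1}H_n\cong X .
\]
On the other hand $X'\ne X$ as subgroups of $\widetilde B^*$, since their
factors of index $n=1$ are $H_0$ and $H_1\neq H_0$. By
Lemma~\ref{lem:bidual}, $X^{\wedge\wedge}\cong X'\cong X$,
and $\alpha_X$ is not onto. Now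
$G^\wedge\cong X^\wedge\times X^{\wedge\wedge}\cong X^\wedge\times X\cong G$,
and $\alpha_G=\alpha_X\times\alpha_{X^\wedge}$ is not onto.
\end{proof}

\section{Functions on a tree}\label{sec:tree}

It remains to find the $H_n$. In this section we postpone countable fullness
and look only for subgroups $M_0\supset M_1\supset\cdots$ of some $E^*$ with
$M_0'=M_0$ and $M_n'=M_{n-1}\ne M_n$ for $n\ge1$. The difficulty is that
$M\mapsto M'$ tends to do everything at once, as for $\mathbb F_2^\omega$ in
Section~\ref{sec:prime}. We need a topology in which the closure takes place
in separate steps.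

\subsection{Two steps, by hand}\label{sec:two}

This subsection is only an illustration, and its notation is not used
afterwards. Consider functions $z$ on the array $\omega\times\omega$ with values in
$\mathbb F_2$. Let $M_2$ be the group of functions with finite support, $M_1$
that of functions vanishing outside finitely many rows $\{k\}\times\omega$, and
$M_0$ that of functions constant on all but finitely many rows. We want
$M_2'=M_1$ and $M_1'=M_0$. For this we let $E$ be the space of all
$b:\omega\times\omega\to\mathbb F_2$ with finite support in each row and with
row sums $b(k)=\sum_lb(k,l)$ equal to $0$ for all but finitely many $k$, and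
we pair
\[
\langle z,b\rangle=\sum_k\Bigl(\sum_lz(k,l)\,b(k,l)\Bigr)
\qquad(z\in M_0,\ b\in E).
\]
All sums are finite: on a row where $z$ has the constant value $c$, the inner
sum is $c\,b(k)$. The indicator functions of points lie in $E$, so $M_0$
embeds in $E^*$, and the groups $M_n$ get the topology of pointwise
convergence on $E$. Let $e_{kl}$ be the indicator function of $\{(k,l)\}$ and
$r_k$ that of the $k$-th row.

\emph{First step.} For fixed $k$ we have $e_{kl}\to0$ as $l\to\infty$, because
$\langle e_{kl},b\rangle=b(k,l)$. The closed span of the compact set
$\{0\}\cup\{e_{kl}:l\in\omega\}$ contains every function supported on the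
$k$-th row, so $M_1\subset M_2'$.

\emph{Second step.} We have $r_k\to0$, because $\langle r_k,b\rangle=b(k)$.
So $M_1'$ contains all functions that are constant on each row. Together with
$M_1$ these generate $M_0$, so $M_0\subset M_1'$.

\emph{No shortcut.} Consider a sequence $e_{k,l_k}$ with one
entry in each row $k\in K$, where $K\subset\omega$ is infinite. It has no
cluster point $z$ in $M_0$. Indeed, $z$ is
constant on the rows with $k\ge k_0$, say. For each $k\in K$ with $k\ge k_0$
choose $l_k'\ne l_k$, and let $b$ be the indicator function of
$\{(k,l_k),(k,l_k'):k\in K,\ k\ge k_0\}$. All row sums of $b$ are zero, so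
$b\in E$. Now $\langle e_{k,l_k},b\rangle=1$ for $k\in K$, $k\ge k_0$, but
$\langle z,b\rangle=0$, as each row contributes an even number of times the
same value. So a compact subset of $M_2$ cannot contain $e_{k,l_k}$ for
infinitely many $k$. The same argument, made recursive, shows that for a
compact subset of $M_0$ only finitely many rows are nonconstant for some
member of the set; Lemma~\ref{lem:compact} below is the corresponding
statement for the tree.

Both features of $E$ matter. If only finitely supported $b$ were
allowed, then $e_{k,l_k}\to0$, and $M_2'$ would be all of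
$\mathbb F_2^{\omega\times\omega}$ in one step. And without the condition on
the row sums, the pairing would not be defined on $M_0$. The array has two
levels and gives two steps; since Proposition~\ref{prop:hotel} uses all $n$,
we now pass to a tree of infinite height.

\subsection{The groups $M_n$}

Let $T=\omega^{<\omega}$ be the set of finite sequences of natural numbers.
We write $s\sqsubseteq t$ if $s$ is an initial segment of $t$ (possibly $s=t$, and $t$
may be infinite), $|s|$ for the length of $s$, and $s^\frown k$ for the
\emph{children} of $s$. Let $[s]=\{p\in\omega^\omega:s\sqsubseteq p\}$. Let $E$ be the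
$\mathbb F_2$-space of all $b:T\to\mathbb F_2$ such that for every $s\in T$
\begin{equation}\label{eq:E}
b(s^\frown k)=0\ \text{ for all but finitely many }k,\qquad
b(s)=\sum_kb(s^\frown k).
\end{equation}
For $p\in\omega^\omega$ define $\delta_p\in E$ by $\delta_p(s)=1$ if and only
if $s\sqsubseteq p$.

For $z:\omega^\omega\to\mathbb F_2$ let
$T_z=\{s\in T:z|_{[s]}\text{ is not constant}\}$. This set is a \emph{tree},
that is, closed under initial segments, and $T_{z+w}\subset T_z\cup T_w$. So
\[
M_0=\{z:\omega^\omega\to\mathbb F_2: T_z\text{ is finite}\}
\]
is a group. For $n\ge0$ let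
\[
M_n=\{z\in M_0:z|_{[s]}=0\text{ for all but finitely many }s\in\omega^n\}.
\]
For $n=0$ the condition is void. The $M_n$ are groups, and
$M_{n+1}\subset M_n$: if $z$ vanishes on $[s]$ for all but finitely many
$s\in\omega^{n+1}$, then all but finitely many $u\in\omega^n$ have no
exceptional child, and $z$ vanishes on $[u]$ for these $u$.

\paragraph{Pairing.} For a finite tree $S\subset T$ (possibly empty) let
$\partial S$ be the set of all $t\in T\setminus S$ whose proper initial
segments all belong to $S$. The sets $[t]$, $t\in\partial S$, partition
$\omega^\omega$, since each $p\in\omega^\omega$ has a shortest initial segment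
outside $S$, and this is its only initial segment in $\partial S$. Let
$M(S)=\{z:T_z\subset S\}$. As every $s\notin S$ extends some $t\in\partial S$,
$M(S)$ is the set of all $z$ that are constant on $[t]$ for each
$t\in\partial S$. Write $z(t)$ for this constant. For $z\in M(S)$ and
$b\in E$ put
\[
\langle z,b\rangle=\sum_{t\in\partial S}z(t)\,b(t).
\]
The sum is finite, because $\partial S$ is $\{\emptyset\}$ or consists of
children of finitely many nodes. It does not depend on $S$. To see this,
compare two trees with their union. A finite tree containing $S$ is
reached by successively adding nodes $t$ of the current boundary. Adding $t$ replaces $t$ in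
the boundary by its children, and so replaces $z(t)b(t)$ by
$\sum_kz(t)b(t^\frown k)$, which is the same by \eqref{eq:E}. Using a common
tree for two functions, we see that
$\langle\cdot,\cdot\rangle:M_0\times E\to\mathbb F_2$ is bilinear. Also
\[
\langle z,\delta_p\rangle=z(p)\qquad(p\in\omega^\omega),
\]
since $p$ lies in exactly one $[t]$ with $t\in\partial S$. Hence $z\mapsto\langle z,\cdot\rangle$
embeds $M_0$ in $E^*$, and we regard $M_0$ and its subgroups as subgroups of
$E^*$.

\begin{lemma}\label{lem:MS}
For every finite tree $S$, $M(S)$ is compact, and its topology is the product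
topology of $\mathbb F_2^{\partial S}$.
\end{lemma}

\begin{proof}
The bijection $\mathbb F_2^{\partial S}\to M(S)\subset E^*$ is continuous,
because each $\langle z,b\rangle$ depends on finitely many coordinates $z(t)$.
A continuous bijection from a compact space onto a Hausdorff space is a
homeomorphism.
\end{proof}

The next lemma provides elements of $E$ that play the role of the infinitely
supported $b$ in Section~\ref{sec:two}.

\begin{lemma}\label{lem:sum}
Let $s_0,s_1,\dots\in T$ be distinct, $p_j,q_j\in[s_j]$, and
$\varepsilon_j\in\mathbb F_2$. Then
$b=\sum_j\varepsilon_j(\delta_{p_j}+\delta_{q_j})$ is a well-defined element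
of $E$, and for every $w\in M_0$
\[
\langle w,b\rangle=\sum_j\varepsilon_j\bigl(w(p_j)+w(q_j)\bigr),
\]
where only finitely many of the elements $w(p_j)+w(q_j)$ are nonzero.
\end{lemma}

\begin{proof}
Let $b_j=\delta_{p_j}+\delta_{q_j}\in E$. If $b_j(t)\ne0$, then $t$ properly
extends $s_j$: if $t\sqsubseteq s_j$, both summands are $1$ at $t$, and if
$t$ and $s_j$ are incomparable, both are $0$. Fix $t\in T$. If $b_j$ is
nonzero at $t$ or at some child of $t$, then $s_j\sqsubseteq t$. As the $s_j$
are distinct, this holds for only finitely many $j$. So at $t$ and at all its
children $b$ coincides with the same finite subsum, and \eqref{eq:E} holds at $t$.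
Thus $b\in E$.

Let $w\in M(S)$ with $S$ a finite tree. If $b_j(t)\ne0$ for some
$t\in\partial S$, then $s_j$ is a proper initial segment of $t$, so
$s_j\in S$. Only finitely many $j$ satisfy this, so
\[
\langle w,b\rangle=\sum_{t\in\partial S}w(t)\sum_{j:\,s_j\in S}\varepsilon_jb_j(t)
=\sum_{j:\,s_j\in S}\varepsilon_j\langle w,b_j\rangle
=\sum_{j:\,s_j\in S}\varepsilon_j\bigl(w(p_j)+w(q_j)\bigr).
\]
For $s_j\notin S$, $w$ is constant on $[s_j]$, and $w(p_j)+w(q_j)=0$.
\end{proof}

\begin{lemma}\label{lem:compact}
If $C\subset M_0$ is compact, then the tree $T_C=\bigcup_{z\in C}T_z$ is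
finite. Hence $\overline{\langle C\rangle}\subset M(T_C)$.
\end{lemma}

\begin{proof}
Suppose $T_C$ is infinite. As every $T_z$ is finite, we can inductively
choose $z_j\in C$ and $s_j\in T_{z_j}\setminus\bigcup_{i<j}T_{z_i}$. The
$s_j$ are distinct. Choose $p_j,q_j\in[s_j]$ with $z_j(p_j)\ne z_j(q_j)$. For
$i>j$ we have $s_i\notin T_{z_j}$, so $z_j(p_i)=z_j(q_i)$. Thus the array of values
$z_j(p_i)+z_j(q_i)$ is triangular with ones on the diagonal.

Let $z\in C$ be a cluster point of the sequence $(z_j)$. As $T_z$ is finite,
there is $j_0$ with $s_j\notin T_z$ for all $j\ge j_0$. Put $\varepsilon_j=0$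
for $j<j_0$, and for $j\ge j_0$ choose $\varepsilon_j$ recursively such that
\[
\varepsilon_j+\sum_{j_0\le i<j}\varepsilon_i\bigl(z_j(p_i)+z_j(q_i)\bigr)=1 .
\]
Let $b=\sum_j\varepsilon_j(\delta_{p_j}+\delta_{q_j})$. By
Lemma~\ref{lem:sum}, the left side is $\langle z_j,b\rangle$, so
$\langle z_j,b\rangle=1$ for all $j\ge j_0$. On the other hand
$\langle z,b\rangle=0$, because $z$ is constant on $[s_j]$ for $j\ge j_0$.
This contradicts the choice of $z$ as a cluster point.

So $T_C$ is finite. Then $C\subset M(T_C)$, and $M(T_C)$ is a compact, hence closed,
subgroup of $E^*$ by Lemma~\ref{lem:MS}.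
\end{proof}

\begin{proposition}\label{prop:M}
$M_0'=M_0$, and $M_n'=M_{n-1}\ne M_n$ for $n\ge1$.
\end{proposition}

\begin{proof}
The first equality follows from Lemma~\ref{lem:compact}. Let $n\ge1$.

\emph{$M_n'\subset M_{n-1}$.} Let $C\subset M_n$ be compact; then $T_C$ is
finite. Let $u\in\omega^{n-1}\setminus T_C$ and $z\in C$. Then $z$ is
constant on $[u]$. If the constant were $1$, then $z$ would be nonzero on
$[u^\frown k]$ for all $k\in\omega$, contradicting $z\in M_n$. So
$z|_{[u]}=0$. Since $y\mapsto\langle y,\delta_p\rangle=y(p)$ is continuous for each
$p\in[u]$, every $y\in\overline{\langle C\rangle}\subset M(T_C)$ vanishes on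
$[u]$ as well. This holds for all but finitely many $u\in\omega^{n-1}$, so
$y\in M_{n-1}$.

\emph{$M_{n-1}\subset M_n'$.} Let $z\in M_{n-1}$ vanish outside
$\bigcup_{u\in F}[u]$, where $F\subset\omega^{n-1}$ is finite. Let
\[
C=\{z1_{[u^\frown k]}:u\in F,\ k\in\omega\}\cup\{0\},
\]
and let $S$ be the finite tree consisting of $T_z$ and all initial segments
of elements of $F$ (including these elements). Let $t\in\partial S$. As
$t\notin S$, $t$ is not an initial segment of any $u\in F$. So for each $u\in F$
either $t$ is incomparable with $u$, and $[t]\cap[u]=\emptyset$, or $t$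
properly extends $u$, and $[t]\subset[u^\frown k]$ for exactly one $k$.
Since the sets $[u]$, $u\in F$, are disjoint, $[t]$ is either contained in
exactly one of the sets $[u^\frown k]$ $(u\in F,\ k\in\omega)$ or disjoint
from all of them. It follows that
$C\subset M(S)$, and that at each coordinate $t\in\partial S$ at most one of
the functions $z1_{[u^\frown k]}$ is nonzero. Also $C\subset M_n$, since each
of these functions vanishes outside a single $[u^\frown k]$ with
$u^\frown k\in\omega^n$. By Lemma~\ref{lem:MS}, every neighborhood of $0$
contains $z1_{[u^\frown k]}$ for all but finitely many pairs $(u,k)$. So $C$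
is compact, and the finite partial sums of $\sum_{u,k}z1_{[u^\frown k]}$
converge at each coordinate to $z$. Hence
$z\in\overline{\langle C\rangle}\subset M_n'$.

\emph{$M_n\ne M_{n-1}$.} For $|u|=n-1$ we have $1_{[u]}\in M_{n-1}$, but
$1_{[u]}\notin M_n$, as $1_{[u]}$ is nonzero on $[u^\frown k]$ for all $k$.
\end{proof}

\section{A universal symmetric form}\label{sec:form}

The groups $M_n$ are not countably full on $E$. For example, let
$P=\{(k,l,0,0,\dots):k,l\in\omega\}$. No $z\in M_0$ satisfies $z(p)=1$ for the
$p\in P$ with $l=0$ and $z(p)=0$ for the other $p\in P$, because then all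
sequences $(k)$ of length one would lie in $T_z$; but this prescription defines a homomorphism on
the span of the linearly independent elements $\delta_p$, $p\in P$. So
we have to add many functionals to $M_n$, and yet add essentially no compact
sets. To achieve both, we add to $E$ a second summand $A$, and add to $M_n$
a group of pairs $(\lambda,\varphi)\in E^*\times A^*$ in which $\varphi$
determines $\lambda$, that is, the graph of a linear map from a group of
functionals $\varphi$ on $A$ to $E^*$. If all compact subsets of that group
of functionals are finite, then every compact subset of the enlarged group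
meets only finitely many cosets of $M_n$.

Thus $A$ should carry functionals that are countably full, and those
functionals, as a group, should have few compact sets; by Lemma~\ref{lem:full} this
holds if evaluations at points of $A$ are countably full on them. A
\emph{symmetric} form on $A$ gives both conditions at once.

\begin{proposition}\label{prop:form}
Let $E$ be an $\mathbb F_2$-space of dimension at most $\mathfrak c$. There
are an $\mathbb F_2$-space $A$ of dimension $\mathfrak c$, a symmetric
bilinear form $A\times A\to\mathbb F_2$, $(x,y)\mapsto x\cdot y$, and a
linear map $\lambda:A\to E^*$ with the following property: for every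
countable subgroup $N\subset E\oplus A$ and every homomorphism
$h:N\to\mathbb F_2$ there is $a\in A$ such that
\[
h(e,x)=\lambda(a)(e)+a\cdot x\qquad\text{for all }(e,x)\in N .
\]
\end{proposition}

\begin{proof}
There are $\mathfrak c$ requirements, and we meet the $\xi$-th of them with
the basis vector $e_\xi$ of $A$. To avoid conflicts, the $\xi$-th requirement
may involve only indices below $\xi$.

Let $\mathcal P$ be the set of triples $(J,u,v)$ with $J\subset\mathfrak c$
countable and $u,v:J\to\mathbb F_2$; then $|\mathcal P|=\mathfrak c$.
\emph{There is a list $(J_\xi,u_\xi,v_\xi)_{\xi<\mathfrak c}$ in which every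
element of $\mathcal P$ occurs, and with $J_\xi\subset\xi$ for all $\xi$.} To see this,
take a surjection $\mathfrak c\to\mathcal P$ with all fibers of size
$\mathfrak c$, and replace its value $(J,u,v)$ at $\xi$ by
$(\emptyset,\emptyset,\emptyset)$ whenever $J\not\subset\xi$. Each countable
$J$ is bounded in $\mathfrak c$, since $\mathrm{cf}(\mathfrak c)>\omega$, and
each fiber is unbounded, since it has size $\mathfrak c$. So every element of
$\mathcal P$ survives somewhere.

Let $\{g_\eta:\eta\in Q\}$ be a basis of $E$ with $Q\subset\mathfrak c$, and
let $A$ have the basis $\{e_\xi:\xi<\mathfrak c\}$. Define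
\[
e_\xi\cdot e_\eta=e_\eta\cdot e_\xi=u_\xi(\eta)\ \text{ if }\eta\in J_\xi,
\qquad
e_\xi\cdot e_\eta=0\ \text{ if }\eta\notin J_\xi\text{ and }\xi\notin J_\eta .
\]
This is consistent: $\eta\in J_\xi$ implies $\eta<\xi$, so $\eta\in J_\xi$
and $\xi\in J_\eta$ exclude each other. For $\eta\in Q$ let
$\lambda(e_\xi)(g_\eta)=v_\xi(\eta)$ if $\eta\in J_\xi$, and
$\lambda(e_\xi)(g_\eta)=0$ otherwise. Extend linearly.

Given $N$ and $h$, there is a countable $J\subset\mathfrak c$ such that $N$ is
contained in the span of the $g_\eta$ with $\eta\in J\cap Q$ and the $e_\eta$
with $\eta\in J$. Extend $h$ to this span. For $\eta\in J$ put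
$u(\eta)=h(0,e_\eta)$, and put $v(\eta)=h(g_\eta,0)$ if $\eta\in Q$ and
$v(\eta)=0$ otherwise. Choose $\xi$ with $(J_\xi,u_\xi,v_\xi)=(J,u,v)$. Then
$a=e_\xi$ is as required, since both sides of the asserted equation are
linear and agree on the vectors $(g_\eta,0)$, $\eta\in J\cap Q$, and
$(0,e_\eta)$, $\eta\in J$.
\end{proof}

For $a\in A$ define $a^\flat\in A^*$ by $a^\flat(x)=a\cdot x$, and let
$A^\flat=\{a^\flat:a\in A\}$.

\begin{lemma}\label{lem:flat}
In the situation of Proposition~\ref{prop:form}:
\begin{enumerate}
\item[{\upshape(a)}] $A^\flat$ is countably full on $A$, and $a\mapsto a^\flat$ is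
injective.
\item[{\upshape(b)}] $a\mapsto a^\flat$ is a homeomorphism from
$(A,\sigma(A,A^\flat))$ onto $A^\flat\subset A^*$, and compact subsets of
these groups are finite.
\item[{\upshape(c)}] $L=\{(\lambda(a),a^\flat):a\in A\}\subset E^*\times
A^*=(E\oplus A)^*$ is a countably full subgroup, and the projection
$\pi:E^*\times A^*\to A^*$ is injective on $L$ with $\pi(L)=A^\flat$.
\end{enumerate}
\end{lemma}

\begin{proof}
Countable fullness in (c) is Proposition~\ref{prop:form}, and in (a) it is
the case $N\subset\{0\}\oplus A$. If $x\in A$, $x\ne0$, then, as $A^\flat$ is
countably full, there is $a$ with $a\cdot x=1$, so $x^\flat(a)=x\cdot a=1$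
and $x^\flat\ne0$. This
proves injectivity in (a), and that in (c) follows. In (b), the topology of
$A^\flat\subset A^*$, transported to $A$, is the initial topology for the maps
$a\mapsto a\cdot x=x^\flat(a)$ with $x\in A$, that is, $\sigma(A,A^\flat)$.
Compact sets are finite by (a) and Lemma~\ref{lem:full}.
\end{proof}

Before using $L$, we note what $A$ gives by itself. By
Theorem~\ref{thm:B}, pseudocompact self-dual groups are reflexive; the
following shows that this is not a statement about finite groups only.

\begin{theorem}\label{thm:strong}
There is an infinite pseudocompact strongly self-dual group.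
\end{theorem}

\begin{proof}
Take $E=0$ in Proposition~\ref{prop:form}, and let
$\beta(x,y)=(-1)^{x\cdot y}$. This bihomomorphism satisfies (1)--(3) of
Theorem~\ref{thm:beta}: (1) by Lemma~\ref{lem:flat}(a), (2) by symmetry, and
(3), with $\tau_\beta=\sigma(A,A^\flat)$, by Lemma~\ref{lem:flat}(b). So
$(A,\tau_\beta)$ is self-dual via
$\Phi(x)=\beta(x,\cdot)$, and $\Phi(x)(y)=\Phi(y)(x)$. It is topologically
isomorphic to the countably full subgroup $A^\flat$ of $A^*$, hence
pseudocompact by Lemma~\ref{lem:psc}.
\end{proof}

\section{The counterexample}\label{sec:end}

From now on $E$ and $M_n$ are the space and the groups constructed on the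
tree $T$ in Section~\ref{sec:tree}. Since
$E\subset\mathbb F_2^T$ and $T$ is countable, $E$ has dimension at most
$\mathfrak c$. Let $A$, $\lambda$, $L$ and $\pi$ be given by
Proposition~\ref{prop:form} and Lemma~\ref{lem:flat} for this $E$, let
$B=E\oplus A$, and put
\[
H_n=L+(M_n\times\{0\})\subset E^*\times A^*=B^*\qquad(n\ge0).
\]
These subgroups are countably full, because $L\subset H_n$.

\begin{proposition}\label{prop:H}
$H_n'=L+(M_n'\times\{0\})$ for all $n\ge0$. Hence $H_0'=H_0$, and
$H_n'=H_{n-1}\ne H_n$ for $n\ge1$.
\end{proposition}

\begin{proof}
\emph{$\supset$}: We have $L\subset H_n\subset H_n'$, and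
$\overline{\langle C\times\{0\}\rangle}=\overline{\langle
C\rangle}\times\{0\}$ for compact $C\subset M_n$.

\emph{$\subset$}: Let $C\subset H_n$ be compact. Then $\pi(C)$ is a compact
subset of $\pi(H_n)=\pi(L)=A^\flat$, hence finite by
Lemma~\ref{lem:flat}(b). For $y\in\pi(C)$ let $\ell_y$ be the unique element
of $L$ with $\pi(\ell_y)=y$. If $c=\ell+(x,0)\in C$ with $\ell\in L$,
$x\in M_n$ and $\pi(c)=y$, then $\pi(\ell)=y$, so $\ell=\ell_y$. Hence
$C\cap\pi^{-1}(y)=\ell_y+(C_y\times\{0\})$ with $C_y\subset M_n$, and $C_y$
is compact because $C\cap\pi^{-1}(y)$ is closed in $C$. Let $C_0$ be the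
finite union of the sets $C_y$; it is a compact subset of $M_n$. Then
\[
\langle C\rangle\subset\langle\ell_y:y\in\pi(C)\rangle+
\bigl(\overline{\langle C_0\rangle}\times\{0\}\bigr).
\]
The right side is the sum of a finite group and a compact group, so it is
closed and contains $\overline{\langle C\rangle}$; and it is contained in
$L+(M_n'\times\{0\})$.

The remaining statements follow from Proposition~\ref{prop:M}; for
$H_n\ne H_{n-1}$ note that $H_n\cap(E^*\times\{0\})=M_n\times\{0\}$, because
$\pi$ is injective on $L$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]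
By Proposition~\ref{prop:H}, the groups $H_n$ satisfy the hypotheses of
Proposition~\ref{prop:hotel}.
\end{proof}

The group $H_1$ also shows that the hypothesis on $G^{\wedge\wedge}$ in
Theorem~\ref{thm:three} cannot be omitted.

\begin{proposition}\label{prop:two}
There is a nonreflexive precompact group $Y$ whose dual $Y^\wedge$ is
precompact.
\end{proposition}

\begin{proof}
Let $Y=(B,\sigma(B,H_1))$. As $H_1$ separates the points of $B$, $Y$ is Hausdorff and, by (F1),
precompact with $Y^\wedge=H_1$ algebraically (we identify $h\in H_1$ with
$(-1)^h$). By Lemma~\ref{lem:full}, compact subsets of $Y$ are finite, so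
$Y^\wedge$ is $H_1$ with the topology of pointwise convergence, that is, as a
subgroup of the compact group $B^*$. Hence $Y^\wedge$ is precompact. But
$H_1$ contains infinite compact sets: if all compact $C\subset H_1$ were
finite, then all $\langle C\rangle$ would be finite, hence closed, and
$H_1'=H_1$, contradicting Proposition~\ref{prop:H}. By
Lemma~\ref{lem:finite}, applied to $Y^\wedge$, the group $Y^{\wedge\wedge}$ is
not precompact. As $Y$ is precompact, it is not reflexive.
\end{proof}

\section{What self-duality alone implies}\label{sec:general}

By Theorem~\ref{thm:A}, self-duality does not imply reflexivity. How much of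
reflexivity does it imply? Part (d) of the following theorem shows that
dense image alone is not enough: surjectivity in (b) cannot be weakened to
density of the image, and continuity in (c) cannot be omitted.

\begin{theorem}\label{thm:general}
Let $G$ be self-dual.
\begin{enumerate}
\item[{\upshape(a)}] $\alpha_G$ is injective and open onto its image.
\item[{\upshape(b)}] $G$ is reflexive if and only if $\alpha_G$ is
surjective.
\item[{\upshape(c)}] If $\alpha_G$ is continuous with dense image, then $G$
is reflexive.
\item[{\upshape(d)}] For the group $G$ of Theorem~\ref{thm:A}, as constructed in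
Section~\ref{sec:end}, $\alpha_G$ is injective, open onto its image and has
dense image, but it is neither continuous nor surjective.
\end{enumerate}
\end{theorem}

The proof uses two facts about an arbitrary group $G$.

\begin{lemma}\label{lem:k}
Let $G$ be any group.
\begin{enumerate}
\item[{\upshape(a)}] The restriction of $\alpha_G$ to every compact
$C\subset G$ is continuous. In particular, $\alpha_G(C)$ is compact.
\item[{\upshape(b)}] $\alpha_{G^\wedge}$ is injective and open onto its
image. For $C\subset G$ compact,
$\alpha_{G^\wedge}^{-1}\bigl(\alpha_G(C)^\triangleright\bigr)=C^\triangleright$.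
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $D\subset G^\wedge$ be compact. The evaluation
$C\times D\to\mathbb T$ is jointly continuous, since
$|\chi(c)-\chi_0(c_0)|\le|\chi(c)-\chi_0(c)|+|\chi_0(c)-\chi_0(c_0)|$ and the
first term is small uniformly in $c\in C$ for $\chi$ near $\chi_0$. By compactness of $D$, for
$c_0\in C$ and $\varepsilon>0$ there is a neighborhood $V$ of $c_0$ in $C$
with $|\chi(c)-\chi(c_0)|<\varepsilon$ for all $c\in V$ and $\chi\in D$. As
$D$ was arbitrary, $\alpha_G|_C$ is continuous at $c_0$.

(b) We have $\alpha_{G^\wedge}(f)(\alpha_G(x))=\alpha_G(x)(f)=f(x)$ for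
$f\in G^\wedge$ and $x\in G$. This gives injectivity, and it shows that
$\alpha_{G^\wedge}(f)\in\alpha_G(C)^\triangleright$ if and only if
$f\in C^\triangleright$. As $\alpha_G(C)$ is compact by (a),
$\alpha_G(C)^\triangleright$ is a neighborhood of $1$. Its intersection with the image
of $\alpha_{G^\wedge}$ is $\alpha_{G^\wedge}(C^\triangleright)$. Since the sets
$C^\triangleright$ form a neighborhood base at $1$ in $G^\wedge$,
$\alpha_{G^\wedge}$ is open onto its image.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $\Phi:G\to G^\wedge$ be a topological isomorphism. By naturality,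
\begin{equation}\label{eq:nat}
\alpha_{G^\wedge}\circ\Phi=\Phi^{\wedge\wedge}\circ\alpha_G ,
\end{equation}
and $\Phi^{\wedge\wedge}$ is a topological isomorphism. So $\alpha_G$ has the
properties of $\alpha_{G^\wedge}$ in the first sentence of
Lemma~\ref{lem:k}(b), which proves (a). Moreover, $\alpha_G$ is onto
(respectively, a topological isomorphism) if and only if $\alpha_{G^\wedge}$ is.

(b) Suppose $\alpha_G$ is onto. By (a), it is bijective with
continuous inverse. So every compact subset of $G^{\wedge\wedge}$ is of the form
$\alpha_G(C)$ with $C\subset G$ compact. For such $C$, the set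
$\alpha_{G^\wedge}^{-1}(\alpha_G(C)^\triangleright)=C^\triangleright$ is a
neighborhood of $1$. Hence $\alpha_{G^\wedge}$ is continuous. It is bijective and
open, so it is a topological isomorphism, and therefore so is $\alpha_G$.
The other implication is trivial.

(c) If $\alpha_G$ is continuous, then it has a continuous dual
$(\alpha_G)^\wedge:G^{\wedge\wedge\wedge}\to G^\wedge$, and
$(\alpha_G)^\wedge\circ\alpha_{G^\wedge}=\mathrm{id}$, since
$\alpha_{G^\wedge}(f)\circ\alpha_G=f$. By \eqref{eq:nat}, the continuous map
\[
r=\Phi^{-1}\circ(\alpha_G)^\wedge\circ\Phi^{\wedge\wedge}: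
G^{\wedge\wedge}\to G
\]
satisfies $r\circ\alpha_G=\mathrm{id}$. The continuous maps $\alpha_G\circ r$
and $\mathrm{id}$ of $G^{\wedge\wedge}$ agree on the dense set $\alpha_G(G)$,
so they are equal. Thus $\alpha_G$ is onto, and (b) applies.

(d) Let $G=X\times X^\wedge$ with $X\subset\widetilde B^*$ as in
Proposition~\ref{prop:hotel}, so that
$\alpha_G=\alpha_X\times\alpha_{X^\wedge}$. By Lemma~\ref{lem:bidual}, $\alpha_X$ is the
inclusion $X\hookrightarrow X'$, and $X$ is dense in
$\widetilde B^*\supset X'$ by
Lemma~\ref{lem:psc}. Next, $\alpha_{X^\wedge}$ is bijective. Indeed, the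
group $X'\supset X$ is also countably full on $\widetilde B$, so by
Lemma~\ref{lem:bidual}(a) the
characters of $X^{\wedge\wedge}\cong X'$ are the maps
$z\mapsto(-1)^{z(b)}$ with unique $b\in\widetilde B$; and this map is
$\alpha_{X^\wedge}(\chi_b)$. So $\alpha_G$ has dense image. It is not onto
because $\alpha_X$ is not, and therefore it is not continuous, by (c). The
remaining properties are (a).
\end{proof}

\begin{remark}
Since $\alpha_X$ is an inclusion, it is $\alpha_{X^\wedge}$ that fails to be
continuous. By Lemma~\ref{lem:bidual}(a), a neighborhood base in
$X^{\wedge\wedge\wedge}$ is given by the subgroups $C^\perp$ of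
$\widetilde B$ with $C\subset X'$
compact, and in $X^\wedge$ only by those with $C\subset X$ compact.
\end{remark}

For metrizable groups the discontinuity in Theorem~\ref{thm:general}(d)
cannot occur, and more is true.

\begin{theorem}\label{thm:metr}
Every metrizable self-dual group is locally compact, hence reflexive.
\end{theorem}

\begin{proof}
Let $G$ be metrizable and self-dual, with a decreasing neighborhood base
$(U_n)_{n\in\omega}$ at $0$. The idea is to find countably many compact sets
that absorb all compact sets, first in $G^\wedge$ and then in $G$.

A convergent sequence together with its limit is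
compact, so by Lemma~\ref{lem:k}(a) $\alpha_G$ is sequentially continuous,
hence continuous. So for compact $D\subset G^\wedge$ the set
\[
\alpha_G^{-1}(D^\triangleright)=\{x\in G:\chi(x)\in\mathbb T_+\text{ for all }\chi\in D\}
\]
contains some $U_n$; in other words,
\[
D\subset P_n:=\{\chi\in G^\wedge:\chi(U_n)\subset\mathbb T_+\}.
\]
The $P_n$ increase with $n$. We claim that they are compact. Given $k\geq 1$, let $W$ be
a neighborhood of $0$ with $jx\in U_n$ for all $x\in W$ and $1\le j\le k$. By the
computation in Section~\ref{sec:conv}, every homomorphism
$\chi:G\to\mathbb T$ with $\chi(U_n)\subset\mathbb T_+$ maps $W$ into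
$\{e^{2\pi it}:|t|\le\frac1{4k}\}$. So the set of these homomorphisms is
equicontinuous, all of them are continuous, and the set is closed in
$\mathbb T^G$. Hence it equals $P_n$ and is compact in the topology of
pointwise convergence, which on an equicontinuous set coincides with the
compact-open topology (Arzel\`a--Ascoli).

Since $G\cong G^\wedge$, there is an increasing sequence of compact sets
$K_n\subset G$ such that every compact subset of $G$ lies in some $K_n$. If
$U_n\not\subset K_n$ for all $n$, choose $x_n\in U_n\setminus K_n$. Then
$x_n\to0$, so $\{0\}\cup\{x_n:n\in\omega\}$ is compact and lies in some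
$K_m$, contradicting $x_m\notin K_m$. So $U_n\subset K_n$ for some $n$, and
$G$ is locally compact. It is reflexive by the Pontryagin--van Kampen
theorem.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CR64}
Comfort and Ross,
\emph{Topologies induced by groups of characters},
Fund.\ Math.\ 55 (1964).

\bibitem{CR66}
Comfort and Ross,
\emph{Pseudocompactness and uniform continuity in topological groups},
Pacific J.\ Math.\ 16 (1966).

\bibitem{SD}
\emph{Self-Duality In The Class Of Precompact Groups},
\texttt{https://core.ac.uk/download/pdf/82798851.pdf}.

\end{thebibliography}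

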